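# Weak mixing of the Pascal adic transformation, for every $p$

## 1. A first guess: no eigenvalues, whatever $p$ is

We have one transformation $T$ on $X=\{0,1\}^{\mathbb N}$, a family of $T$-invariant measures $\mu_p$ with $0<p<1$, and we ask for which $p$ the system $(X,\mu_p,T)$ is weakly mixing. The answer one would first guess is "for all of them". Let us set up the objects, see why this is the natural guess, and test it.

A path $x=x_1x_2\dots\in X$ is read as a walk in Pascal's triangle: after $n$ steps it is at the cell $(n,S_n(x))$, where $S_n(x)=x_1+\dots+x_n$.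

**Definition (order and $T$).** Two paths $x\ne y$ are *comparable* if for some $n$ we have $x_i=y_i$ for all $i>n$ and $S_n(x)=S_n(y)$. For comparable paths let $j$ be the last coordinate where they differ; then $x<y$ if $x_j=0$, $y_j=1$. The *Pascal adic transformation* $T$ sends $x$ to its immediate successor. Explicitly, a path that is not eventually constant begins with a block $0^i1^j10$ with $i,j\ge0$, and
$$T(0^i1^j10\,z)=1^j0^i01\,z .$$

Example: the six words of length $4$ with two ones, in increasing order, are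
$$1100,\ 1010,\ 0110,\ 1001,\ 0101,\ 0011,$$
and the formula for $T$ runs through them: $110\to101$ gives $1100\to1010$; then $10\to01$ gives $1010\to0110$; the block $0110$ becomes $1001$; and so on.

The measure $\mu_p$ is the product measure with $\mu_p(x_i=0)=p$ and $\mu_p(x_i=1)=1-p$. We take as given that $(X,\mu_p,T)$ is measure preserving and ergodic. It is *weakly mixing* if it has no nonconstant measurable eigenfunctions, equivalently if $\frac1N\sum_{n<N}|\mu(T^{-n}A\cap B)-\mu(A)\mu(B)|\to0$ for all measurable $A,B$. The problem, posed in "The Pascal adic transformation is loosely Bernoulli" (doi:10.1016/j.anihpb.2003.09.001), is to determine the set of $p$ for which this holds.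

Throughout, $a=1-p=\mu_p(x_i=1)$ and $b=p$, so $a+b=1$; $\mathbb P=\mu_p$, so that $S_n$ is a random walk with Bernoulli($a$) steps; $\|\cdot\|$ is the distance to $\mathbb Z$, also for elements of $\mathbb R/\mathbb Z$; and $\binom nk=0$ if $k<0$ or $k>n$.

**Interchanging two neighboring steps.** Let $v$ be a word of length $n$ with sum $k$. Order the words that lead to $(n+2,k+1)$. Words ending in $0$ come before words ending in $1$. So $v01$ is preceded by all $\binom{n+1}{k+1}$ words ending in $0$, and then by as many words as precede $v$ among those leading to $(n,k)$; its rank is $\binom{n+1}{k+1}+\mathrm{rank}(v)$. In the same way $v10$ has rank $\binom n{k+1}+\mathrm{rank}(v)$. The difference is $\binom nk$. Moreover a path lying between $v10z$ and $v01z$ has the same tail $z$: otherwise its last difference from both of them is at the same coordinate, with the same sign, and it is smaller than both or larger than both. Therefore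
$$T^{\binom nk}(v10z)=v01z. \tag{1}$$
In the list above with $v=10$: $1010\to0110\to1001$ takes $2=\binom21$ steps.

So if $f\circ T=\lambda f$ with $\lambda=e^{2\pi i\theta}$, interchanging the steps $n+1$ and $n+2$ (when they differ) multiplies $f$ by $\lambda^{\pm\binom n{S_n}}$. A measurable $f$ is nearly determined by its first coordinates, so interchanges far out should hardly change it, and we expect the necessary condition
$$\big\|\theta\tbinom n{S_n(x)}\big\|\to0\quad\text{for a.e. }x .$$
This looks like far too much to ask when $\theta\notin\mathbb Z$, and $p$ enters only through which cells a typical path visits. Hence the guess. Three tests: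

*Columns.* Suppose $\|\theta\binom nk\|\to0$ as $n\to\infty$ with $k$ fixed. Since $\binom{n+1}k-\binom nk=\binom n{k-1}$, also $\|\theta\binom n{k-1}\|\to0$, and after $k$ differencings $\|\theta\binom n0\|=\|\theta\|\to 0$, so $\theta\in\mathbb Z$. The guess passes, but a typical path has $S_n\approx an$ and leaves every column.

*Rational $\theta$.* Let $\theta=c/q$ in lowest terms, $q\ge2$, and let $r$ be a prime dividing $q$. Modulo $r$ we have $(1+x)^{r^j}\equiv1+x^{r^j}$, so $\binom{r^j-1}k+\binom{r^j-1}{k-1}=\binom{r^j}k\equiv0$ for $0<k<r^j$, and hence $\binom{r^j-1}k\equiv(-1)^k$ for all $0\le k\le r^j-1$. At the times $n=r^j-1$ every path therefore sits at a binomial coefficient not divisible by $q$, and $\|\theta\binom n{S_n}\|\ge1/q$. The guess passes, though the bound $1/q$ degenerates for large $q$ and irrational $\theta$ is untouched.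

*A warning from $\theta=\frac12$.* Modulo 2, $(1+x)^{2^j+r}\equiv(1+x^{2^j})(1+x)^r$ for $0\le r<2^j$, so the row $2^j+r$ contains two copies of the row $r$; the first $2^j$ rows contain exactly $3^j$ odd entries out of $2^{j-1}(2^j+1)$. The proportion tends to $0$: in most of the triangle $\|\frac12\binom nk\|=0$. So averages will not do. We must use that smallness is demanded for all large $n$.

The guess is right.

**Theorem A.** $(X,\mu_p,T)$ is weakly mixing for every $p\in(0,1)$.

**Theorem B.** For every $p\in(0,1)$ there is $\varepsilon_p>0$ such that for every $\theta\in\mathbb R\setminus\mathbb Z$,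
$$\limsup_{n\to\infty}\Big\|\theta\tbinom{n}{S_n(x)}\Big\|\ \ge\ \varepsilon_p\qquad\text{for }\mu_p\text{-a.e. }x .$$

So the set asked for is all of $(0,1)$. Note that $\varepsilon_p$ does not depend on $\theta$.

We use these textbook facts: the central limit theorem (CLT); the local limit theorem (LLT), which says that for i.i.d. integer variables of span 1, mean $\mu$ and variance $v\in(0,\infty)$, their sum $\Sigma_N$ satisfies $\sup_l\big|\sqrt N\,\mathbb P(\Sigma_N=l)-(2\pi v)^{-1/2}e^{-(l-N\mu)^2/(2Nv)}\big|\to0$; the strong law of large numbers (SLLN); the Hewitt–Savage 0–1 law; and the Kochen–Stone lemma: if $\sum\mathbb P(E_i)=\infty$, then $\mathbb P(\limsup E_i)\ge\limsup_M\big(\sum_{i\le M}\mathbb P(E_i)\big)^2\big/\sum_{i,j\le M}\mathbb P(E_i\cap E_j)$.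

## 2. Theorem B implies Theorem A

The purpose of this section is to make "far interchanges hardly change $f$" rigorous, and to get almost sure convergence rather than convergence in probability.

Let $f$ be a nonconstant measurable eigenfunction, $f\circ T=\lambda f$. Then $|f|$ and $|\lambda||f|$ have the same distribution and $f$ is not a.e. zero, so $|\lambda|=1$. By ergodicity $|f|$ is constant, say $1$; and $\lambda\ne1$, since otherwise $f$ would be constant. Write $\lambda=e^{2\pi i\theta}$, $\theta\notin\mathbb Z$.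

Fix $\varepsilon\in(0,\frac12)$ and put
$$B_\varepsilon=\{(n,k):0\le k\le n,\ \|\theta\tbinom nk\|>\varepsilon\}.$$
For $n_0\ge1$ let $\tau$ be the least $n\ge n_0$ with $n\equiv n_0$ (mod 2), $(n,S_n)\in B_\varepsilon$ and $x_{n+1}\ne x_{n+2}$. Let $\Sigma x$ be $x$ with coordinates $\tau+1,\tau+2$ interchanged, and $\Sigma x=x$ if $\tau=\infty$. The conditions at the times $n\le\tau-2$ of the right parity involve only coordinates $\le n+2\le\tau$, and the condition at $\tau$ is symmetric under the interchange; so $\tau(\Sigma x)=\tau(x)$. (This is what the parity restriction is for.) Thus $\Sigma$ is an involution; on $\{\tau=n\}$ it is an interchange of two coordinates that preserves $\{\tau=n\}$, so it preserves the product measure. It fixes the first $n_0$ coordinates.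

Let $f_{n_0}=\mathbb E[f\mid x_1,\dots,x_{n_0}]$. Then $f_{n_0}\circ\Sigma=f_{n_0}$, so
$$\|f\circ\Sigma-f\|_2\le\|(f-f_{n_0})\circ\Sigma\|_2+\|f_{n_0}-f\|_2=2\|f-f_{n_0}\|_2\to0$$
by martingale convergence. On $\{\tau<\infty\}$, (1) gives $|f\circ\Sigma-f|=2\big|\sin\pi\theta\binom\tau{S_\tau}\big|\ge4\big\|\theta\tbinom\tau{S_\tau}\big\|\ge4\varepsilon$ almost surely. Hence $\mathbb P(\tau<\infty)\to0$ as $n_0\to\infty$.

Let $\sigma$ be the first $n\ge n_0$, $n\equiv n_0$ (mod 2), with $(n,S_n)\in B_\varepsilon$. Given $\sigma<\infty$, the event $x_{\sigma+1}\ne x_{\sigma+2}$ has probability $2ab$, and on it $\tau=\sigma$. So $\mathbb P(\sigma<\infty)\le\mathbb P(\tau<\infty)/(2ab)\to0$. Using this for $n_0$ and $n_0+1$ we get $\mathbb P(\exists n\ge n_0:(n,S_n)\in B_\varepsilon)\to0$ for every $\varepsilon$, that is, $\|\theta\binom n{S_n}\|\to0$ a.s. This contradicts Theorem B. $\square$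

Everything that follows proves Theorem B.

## 3. The hexagonal wave, and an integer hidden in a small error

**Definition (cells, boxes, Pascal functions).** A *cell* is a point $(t,k)\in\mathbb Z^2$; $t$ is its row. $Q_r(c)$ is the set of cells at sup-distance $\le r$ from $c$. A function $g$ is *Pascal* on a set of cells if $g(t+1,k)=g(t,k)+g(t,k-1)$ whenever the three cells lie in the set. We write $(Ug)(t,k)=g(t,k+1)$, $(Vg)(t,k)=g(t+1,k)$. The Pascal rule is $V=1+U^{-1}$.

Examples are $\binom tk$ on the rows $t\ge0$ (all $k\in\mathbb Z$), and $2^t$ on $\mathbb Z^2$.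

Suppose that almost every path eventually avoids $B_\varepsilon$. Call cells $(t,k)$ with $0\le k\le t$ outside $B_\varepsilon$ *good*. On a good cell write $\theta\binom tk=N(t,k)+\delta(t,k)$ with $N\in\mathbb Z$ and $|\delta|\le\varepsilon$. If three cells $(t+1,k),(t,k),(t,k-1)$ are good, the defect $\delta(t+1,k)-\delta(t,k)-\delta(t,k-1)$ is an integer of modulus at most $3\varepsilon$. So if $\varepsilon<\frac13$, then $\delta$ is a Pascal function, over the reals, on any box of good cells.

The first thing to try is the column test of Section 1: differencing gives $\theta\binom t{k-j}$ mod 1 from $\theta\binom{t+i}{k}$, $0\le i\le j$, and one would like to descend to $k-j=0$. But the error doubles at each step. After $j$ steps it is $2^j\varepsilon$, which says nothing once $2^j\varepsilon\ge\frac12$, while we need $j=k\approx at$ steps.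

The second thing to try is rigidity: the Pascal rule wants to produce growth like $2^t$, so perhaps a Pascal function that stays small on a large box must be zero. This is false. Take the rows
$$\begin{array}{c|ccc} & k\equiv0&k\equiv1&k\equiv2 \pmod 3\\ \hline t=0&1&-1&0\\ t=1&1&0&-1\\ t=2&0&1&-1\\ t=3&-1&1&0\end{array}$$
Each row is obtained from the previous one by the Pascal rule, and row 3 is minus row 0. So this *hexagonal wave* continues to a Pascal function on all of $\mathbb Z^2$, bounded by $1$. A tiny multiple of it is a perfectly possible $\delta$ on any box. Smallness alone stops here.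

What gets past this point is a second linear relation for binomial coefficients.

**Definition ($D$).** $(Dg)(t,k)=(k+1)g(t,k+1)-(t-k)g(t,k)$.

For instance $D(2^t)=(2k+1-t)2^t$.

**Properties of $D$.**

(i) $D\binom tk=0$ for $t\ge0$ and all $k\in\mathbb Z$. For $0\le k\le t$ this is the usual ratio of neighbors; at $k=-1$ it reads $0\cdot1-(t+1)\cdot0=0$; elsewhere both terms vanish.

(ii) If $g$ is Pascal, so is $Dg$ (where all the values needed are defined). Indeed
$$Dg(t+1,k+1)=(k+2)[g(t,k+2)+g(t,k+1)]-(t-k)[g(t,k+1)+g(t,k)],$$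
$$Dg(t,k+1)+Dg(t,k)=(k+2)g(t,k+2)-(t-k-1)g(t,k+1)+(k+1)g(t,k+1)-(t-k)g(t,k),$$
and both have coefficients $k+2,\ 2k+2-t,\ -(t-k)$ at $g(t,k+2),g(t,k+1),g(t,k)$.

(iii) If $0\le k\le t$ and $|g|\le\varepsilon$ at $(t,k)$ and $(t,k+1)$, then $|Dg(t,k)|\le(k+1+t-k)\varepsilon=(t+1)\varepsilon$.

Now apply $D$ to $N=\theta\binom tk-\delta$. Since $D$ kills $\theta\binom tk$, we get $DN=-D\delta$. The left side is an integer, and the right side is at most $(t+1)\varepsilon$. So the real, small, otherwise unconstrained function $\delta$ has an integer-valued image under $D$. The price is the factor $t+1$. To profit, we must show that some operator makes Pascal functions much smaller than they were, so small that an integer must vanish. The wave tells us which operator: the one that kills the wave.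

## 4. The operator $\Lambda$ makes Pascal functions small

Put $\Lambda=1+U+U^2$, so $\Lambda g(t,k)=g(t,k)+g(t,k+1)+g(t,k+2)$. It kills the wave, and its roots are $\omega^{\pm1}$, $\omega=e^{2\pi i/3}$.

**Mean value identity.** For $g$ Pascal on the box $[t-1,t+2]\times[k-2,k+1]$,
$$3g(t,k)=-g(t-1,k-2)-g(t-1,k+1)+g(t+2,k+1).\tag{2}$$
Indeed $g(t+2,k+1)=g(t-1,k+1)+3g(t-1,k)+3g(t-1,k-1)+g(t-1,k-2)$ and $g(t,k)=g(t-1,k)+g(t-1,k-1)$.

So $g(t,k)$ is an average of three values up to sign. Let $J_1g(t,k)=-g(t-1,k-2)$, $J_2g(t,k)=-g(t-1,k+1)$, $J_3g(t,k)=g(t+2,k+1)$ and $J=\frac13(J_1+J_2+J_3)$; these operators commute, and (2) says $g=Jg$. Iterating, $g$ is an average over a long three-way random walk, and differences of such averages are small.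

**Lemma 1.** Let $g$ be Pascal on $Q_r(c)$, $|g|\le G$ there, $m\ge1$. Then $|\Lambda g|\le2G/\sqrt m$ on $Q_{r-2m-2}(c)$. Hence $|\Lambda^sg|\le G(2/\sqrt m)^s$ on $Q_{r-s(2m+2)}(c)$.

*Proof.* Let $y=(t,k)\in Q_{r-2m-2}(c)$ and $y'=(t+1,k+2)$. First we write $\Lambda g$ as a difference of the type just mentioned:
$$(J_1g-g)(y')=-g(t,k)-g(t,k+2)-g(t,k+1)=-\Lambda g(y).$$
Replace $g(y')$ by $J^mg(y')$ and $J_1g(y')$ by $J_1J^{m-1}g(y')$. Each $J_i$ moves by at most $2$, so (2) is used only at cells within $2(m-1)$ of $y'$, on boxes inside $Q_{2m}(y')\subset Q_r(c)$. Since $J_1-J=\frac13[(J_1-J_2)+(J_1-J_3)]$,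
$$-\Lambda g(y)=\tfrac13\big[(J_1-J_2)J^{m-1}g+(J_1-J_3)J^{m-1}g\big](y').$$
Next we bound the coefficients. With $N=m-1-l$,
$$(J_1-J_2)J^{m-1}=3^{-(m-1)}\sum_l\tbinom{m-1}l J_3^l\,(J_1-J_2)(J_1+J_2)^N .$$
The coefficients of $(J_1-J_2)(J_1+J_2)^N$ are the differences of consecutive terms of the unimodal sequence $0,\binom N0,\dots,\binom NN,0$, so their absolute sum is $2\binom N{\lfloor N/2\rfloor}$. This is at most $2\cdot2^N/\sqrt{N+1}$: for $N=2q$,
$$\Big(4^{-q}\tbinom{2q}q\Big)^2(2q+1)=\prod_{i=1}^q\frac{(2i-1)(2i+1)}{(2i)^2}\le1,$$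
and for $N=2q+1$, $2^{-N}\binom{N}{q}=4^{-(q+1)}\binom{2q+2}{q+1}\le(2q+3)^{-1/2}\le(N+1)^{-1/2}$. So the total absolute sum is at most $\mathbb E[2/\sqrt{N+1}]$, where now $N\sim\mathrm{Bin}(m-1,\frac23)$, and by Jensen
$$\mathbb E\Big[\frac2{\sqrt{N+1}}\Big]\le2\sqrt{\mathbb E\Big[\frac1{N+1}\Big]}=2\sqrt{\frac{1-(1/3)^m}{2m/3}}\le2\sqrt{\frac3{2m}} .$$
The same holds for $J_1-J_3$. Altogether $|\Lambda g(y)|\le\frac13\cdot2\cdot2\sqrt{3/2}\,G/\sqrt m<2G/\sqrt m$. Since $\Lambda g$ is Pascal on the smaller box, we can iterate. $\square$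

With $m\to\infty$ the lemma shows that a bounded Pascal function on all of $\mathbb Z^2$ satisfies $\Lambda g=0$; so multiples and translates of the wave are the only obstruction of this kind.

**Definition ($\mathcal K_s$).** $\mathcal K_s$ is the space of Pascal functions $g:\mathbb Z^2\to\mathbb R$ with $\Lambda^sg=0$. The wave is in $\mathcal K_1$.

**Lemma 2.** For each $(t_0,k_0)$ the map $g\mapsto(g(t_0,k_0+i))_{0\le i<2s}$ is a bijection $\mathcal K_s\to\mathbb R^{2s}$; integer data give integer-valued $g$. For every $L$ there is $C_L$ with $|g|\le C_L\max_{0\le i<10}|g(t,k+i)|$ on $Q_L(t,k)$ for all $g\in\mathcal K_5$ and all $(t,k)$.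

*Proof.* As a polynomial in $U$ of degree $2s$, $\Lambda^s$ has integer coefficients with lowest and highest coefficient $1$. So the data extend uniquely, and integrally, to a row in $\ker\Lambda^s$. On $\ker\Lambda^s$ the operator $1+U^{-1}=U^{-2}(U+U^2)=U^{-2}(\Lambda-1)$ is invertible, with integral inverse $-U^2\sum_{i<s}\Lambda^i$. So rows with larger and smaller index are determined uniquely and integrally. The last claim: the values on $Q_L(t,k)$ are linear functions of the ten values, and the constant does not depend on $(t,k)$ because $\mathcal K_5$ is translation invariant. $\square$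

## 5. Constants, the assumption to be refuted, and good boxes

The event $\{\|\theta\binom n{S_n}\|\le\varepsilon\text{ for all large }n\}$ is invariant under finite permutations of coordinates, so by Hewitt–Savage it has probability $0$ or $1$. If it has probability $0$, then $\limsup\|\theta\binom n{S_n}\|\ge\varepsilon$ a.s. So it suffices to find $\varepsilon=\varepsilon_p>0$ such that for no $\theta\notin\mathbb Z$ the event has probability $1$.

**Constants.** All constants depend only on $a$.

* By the LLT, $\mathbb P(S_N=l)\le C_0N^{-1/2}$ for all $l$ and $N\ge1$, and $\mathbb P(S_N=l)\ge c_0N^{-1/2}$ if $|l-aN|\le4\sqrt N$ and $N\ge N_0$.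
* Let $o$ be the number of ones before the $z$-th zero in i.i.d. Bernoulli($a$) trials. It is a sum of $z$ i.i.d. variables with law $\mathbb P(j)=a^jb$, $j\ge0$ (span 1, mean $a/b$, variance $a/b^2$). With $\mu=az/b$, the LLT gives $\mathbb P(o=r)\ge c_2/\sqrt z$ for integers $r\in[\mu-2\sqrt z,\mu-\sqrt z]$ and $z$ large. We choose $c_2$ valid also with $a,b$ exchanged.
* $c_3=c_2/12$. Choose $L_0$ so that the number of ones before the 16th zero exceeds $L_0$ with probability $\le c_3/8$, also with $a,b$ exchanged. Put $L=2L_0+30$.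
* $\varepsilon_2=2^{-13}$. Finally $\varepsilon=\varepsilon_p\le\varepsilon_2/4$ is chosen small enough for (8) and (10) below, whose constants depend only on $a$, not on $\varepsilon$, $\theta$ or $n$.

Suppose, for contradiction, that $\theta\notin\mathbb Z$ and the event has probability $1$. Write $B=B_\varepsilon$ and call its cells *bad*. Then
$$\mathbb P(\exists n\ge n_0:(n,S_n)\in B)\to0\qquad(n_0\to\infty).\tag{3}$$

**Shadow principle.** This turns "the walk avoids $B$" into "whole neighborhoods ahead of the walk avoid $B$". Let $F$ be a finite set of displacements $(i,j)$, $i>0$, with $\mathbb P(\mathrm{Bin}(i,a)=j)\ge c_F>0$ for all of them. For any starting condition at time $t_0$,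
$$\mathbb P(\exists t\in[t_0,t_1]:((t,S_t)+F)\cap B\ne\emptyset)\le c_F^{-1}\,\mathbb P(\text{walk hits }B\text{ during }[t_0,t_1+\max i]).\tag{4}$$
Indeed, stop at the first such $t$ and pick a displacement in $F$ leading to $B$, by a fixed rule; by the Markov property the walk then follows it with probability at least $c_F$. Letting $t_1\to\infty$, (4) also holds for $t_1=\infty$. A cell reached by a displacement in $F$ is reached with positive probability, so it satisfies $0\le k\le t$; if it is not bad, it is good. Example: $F=\{(10,l):0\le l\le10\}$ has $c_F\ge\min(a,b)^{10}$.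

How large a box can we afford? To make $\Lambda^s(DN)$ smaller than $1$ we must beat a factor $n$ by a power $3^{-s}$, so $s\sim\log n$, and by Lemma 1 the box needs radius of order $\log n$. A cell of such a box is hit with probability of order $1/\log n$. So we need scales $n$ at which $B$ is hit with probability $o(1/\log n)$, which is more than (3) gives. The next step finds them.

**Step 1: good scales.** Let
$$A_m=\{|S_{2^m}-a2^m|\le2^{m/2}\}\cap\{\exists n\in[2^m,2^{m+1}):(n,S_n)\in B\}.$$
Let $m'\ge m+2$. The path up to time $2^{m+1}\le2^{m'-1}$ determines $A_m$. Given that path, $\mathbb P(S_{2^{m'}}=l\mid\cdot)\le C_0(2^{m'-1})^{-1/2}\le C'\,\mathbb P(S_{2^{m'}}=l)$ for $|l-a2^{m'}|\le2^{m'/2}$ and $m\ge m_0$. Given $S_{2^{m'}}=l$, the second condition in $A_{m'}$ is independent of the past. Hence $\mathbb P(A_m\cap A_{m'})\le C'\mathbb P(A_m)\mathbb P(A_{m'})$ for $m\ge m_0$, $m'\ge m+2$. If $\sum\mathbb P(A_m)=\infty$, then the sum diverges along the even or along the odd $m$; there the Kochen–Stone lemma applies (the diagonal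 terms are negligible against the square of the sum) and gives $\mathbb P(\limsup A_m)\ge1/C'$, contradicting (3). So $\sum\mathbb P(A_m)<\infty$. Therefore $\liminf m\,\mathbb P(A_m)=0$, and there is an infinite set $\mathcal M$ with $m\,\mathbb P(A_m)\to0$ along $\mathcal M$.

From now on $n=2^m$ with $m\in\mathcal M$, and "large $n$" refers to such $n$. Since $\mathbb P(|S_n-an|\le\sqrt n)$ is bounded below, averaging over the value of $S_n$ gives $s^*$ with $|s^*-an|\le\sqrt n$ and
$$\log n\cdot\mathbb P(\text{walk hits }B\text{ during }[n,2n)\mid S_n=s^*)\to0.\tag{5}$$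

**Step 2: good boxes.** Let $s=\lceil\log n\rceil$, $R=100s$, $h=R^2$. For a walk through $(n,s^*)$ put $y_t=(t+h,S_t+\lfloor ah\rfloor)$; this is roughly where the walk will be $h$ steps later, with fluctuations of order $\sqrt h=R$. A displacement $(i,j)$ from $(t,S_t)$ to a cell of $Q_R(y_t)$ satisfies $h-R\le i\le h+R$ and $|j-ai|\le2R+1\le4\sqrt i$ for large $n$, so it has probability $\ge c/R$ by the LLT. By (4) with $t_0=n$, $t_1=\frac32n$ and by (5) (for large $n$, $\frac32n+h+R<2n$), given $S_n=s^*$, with probability $\to1$ all boxes $Q_R(y_t)$, $n\le t\le\frac32n$, consist of good cells.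

**Step 3: two paths that enclose a region.** By the CLT, given $S_n=s^*$, with probability bounded below
$$S_{5n/4}-s^*-\tfrac{an}4\in[-3\sqrt n,-2\sqrt n]\quad\text{and}\quad S_{3n/2}-s^*-\tfrac{an}2\ge\sqrt n,$$
because the two increments over $[n,\frac54n]$ and $[\frac54n,\frac32n]$ are independent and it suffices that the second exceeds its mean by $4\sqrt n$. The same holds for the opposite pair of conditions ($\in[2\sqrt n,3\sqrt n]$ and $\le-\sqrt n$). So for large $n$ there are deterministic lattice paths $\gamma$ (first pair) and $\gamma'$ (opposite pair) from $(n,s^*)$ on the time interval $[n,\frac32n]$, all of whose boxes $Q_R$ consist of good cells. The difference $\gamma'-\gamma$ changes by at most $1$ per step, is $0$ at time $n$, positive at $\frac54n$ and negative at $\frac32n$. So there are $n\le t_\circ<\frac54n<t_*\le\frac32n$ with $\gamma=\gamma'$ at $t_\circ$ and $t_*$, and $\gamma_t<\gamma'_t$ for $t_\circ<t<t_*$.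

**Definition (lens and tubes).** Put $\eta_t=\gamma_{t-h}+\lfloor ah\rfloor$, $\eta'_t=\gamma'_{t-h}+\lfloor ah\rfloor$. The *lens* is the set of cells $(t,k)$ with $t_\circ+h\le t\le t_*+h$ and $\eta_t\le k\le\eta'_t$. Its *tips* are its first and last row, each a single cell. The *tubes* are the unions of the boxes $Q'(c)=Q_{25s}(c)$ over the points $c=(t,\eta_t)$ and $c=(t,\eta'_t)$, $t_\circ+h\le t\le t_*+h$.

For example, if $\gamma'-\gamma$ were $0,1,1,0$ at four consecutive times, the lens would have $1,2,2,1$ cells in its four rows. In our case it is at least $4\sqrt n$ in the middle. All rows occurring in the boxes $Q_R$ around the points $c$ are $\le2n-2$ for large $n$.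

## 6. From thin tubes to a box of radius $\sqrt n$

We know that cells near the two boundary paths of the lens are good; inside the lens we know nothing yet. In this section we build a global function $f$ that equals $\delta$ on the tubes, and show that it is small on the whole lens.

**Step 4: $DN$ extends to one function $\hat E\in\mathcal K_s$.** In a box $Q_R(c)$ around a boundary point, all cells are good, so $\delta$ is Pascal (as $3\varepsilon<1$). Let $E=DN=-D\delta$ on $Q_{R-1}(c)$. It is integer-valued and Pascal, and $|E|\le2n\varepsilon\le n$ by (iii). Lemma 1 with $m=36$ has factor $\frac13$ and radius loss $74$ per application, so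
$$|\Lambda^sE|\le n3^{-s}<1\quad\text{on }Q_{R-1-74s}(c)=Q_{26s-1}(c)\supset Q'(c),$$
because $3^s\ge n^{\log3}>n$. An integer of modulus $<1$ is zero: $\Lambda^sE=0$ on $Q'(c)$.

Let $\hat E_c\in\mathcal K_s$ agree with $E$ on $2s$ consecutive cells of the lowest-index row of $Q'(c)$. By the recurrence $\Lambda^s(\cdot)=0$ they agree on that whole row of $Q'(c)$. By the Pascal rule they agree on the next row except possibly at its leftmost cell, and there by the recurrence; and so on. Hence $E=\hat E_c$ on $Q'(c)$, and $\hat E_c$ is integer-valued by Lemma 2. The boxes $Q'$ of consecutive path points share $2s$ consecutive cells in a row, so they give the same element of $\mathcal K_s$ (Lemma 2), and the two boundary paths start from a common point. So all $\hat E_c$ equal one integer-valued $\hat E\in\mathcal K_s$, defined on all of $\mathbb Z^2$.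

**Step 5: the function $f$.** We want a real Pascal function that continues $\delta$ and satisfies $Df=-\hat E$ everywhere. Let $c_\circ=(t_\circ+h,\eta_{t_\circ+h})$ be the first tip, $n_*=t_\circ+h-25s$ the first row of $Q'(c_\circ)$, and $(n_*,k_*)\in Q'(c_\circ)$; this cell is good, so $0\le k_*\le n_*$. Define $f$ on row $n_*$ by $f(n_*,k_*)=\delta(n_*,k_*)$ and
$$(k+1)f(n_*,k+1)-(n_*-k)f(n_*,k)=-\hat E(n_*,k)\quad\text{for all }k\in\mathbb Z.$$
This determines $f$ uniquely on the row: going right from $k\ge k_*$ to $k+1$ one divides by $k+1\ge1$, and going left from $k+1\le k_*$ to $k$ one divides by $n_*-k\ge1$. Extend $f$ to rows $>n_*$ by the Pascal rule. Then $Df+\hat E$ is Pascal and vanishes on row $n_*$, so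
$$Df=-\hat E\quad\text{on all rows}\ge n_*,\ \text{for all }k\in\mathbb Z.\tag{6}$$

**Step 6: $f=\delta$ on the tubes.** On $Q'(c_\circ)$ proceed row by row. If $f=\delta$ at one cell of a row of a box, then $w=f-\delta$ satisfies $Dw=0$ there, i.e. $(k+1)w(t,k+1)=(t-k)w(t,k)$; for neighboring cells of the box $0\le k$ and $k+1\le t$, so neither factor is zero and $w=0$ spreads along the row. Equality passes to the next row by the Pascal rule. Consecutive boxes share cells in all rows of the new box but its last one; in the shared rows equality spreads along the row, and the last row is reached by the Pascal rule. Thus $f=\delta$, and in particular $|f|\le\varepsilon$, on the tubes.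

**Step 7: the function $u$ vanishes on the lens.** Let $u=\theta\binom tk-f\in\mathbb R/\mathbb Z$ for rows $\ge n_*$ and all $k\in\mathbb Z$. It is Pascal. Any real lift $\tilde u$ equals $\theta\binom tk-f$ plus an integer-valued function, so by (i) and (6)
$$D\tilde u\in\mathbb Z .\tag{7}$$
On the tubes $u=0$, since $\theta\binom tk-\delta\in\mathbb Z$. By induction on rows $u=0$ on the lens: boundary cells are in tubes, and if $\eta_{t+1}<k<\eta'_{t+1}$, then $\eta_t\le\eta_{t+1}\le k-1$ and $k\le\eta'_{t+1}-1\le\eta'_t$, so the parents $(t,k-1),(t,k)$ lie in the lens.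

So in the lens $f\equiv\theta\binom tk$ mod 1. This alone does not make $f$ small, since the interior cells may be bad. The mean value identity does.

**Step 8: maximum principle, $|f|\le\varepsilon$ on the lens.** Let $\mathcal I$ be the set of lens cells outside the tubes. They are at distance $>25s$ from all points of both boundary paths, so in their row $\eta'-\eta>50s$. At $i$ rows from either tip $\eta'-\eta\le i$, so cells of $\mathcal I$ are more than $50s$ rows away from the tips. As $\eta,\eta'$ change by at most $1$ per row, for $(t,k)\in\mathcal I$ the three cells on the right of (2) lie in the lens. Suppose $M=\max_{\mathcal I}|f|>\varepsilon$, attained at a cell of $\mathcal I$. On the lens $|f|\le M$, so by (2) $|f|=M$ at all three neighbors. These are not in tubes, hence they are in $\mathcal I$. Repeatedly moving by $(+2,+1)$ we stay in $\mathcal I$ forever, which is impossible as $\mathcal I$ is finite.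

**Step 9: $\hat E\in\mathcal K_5$.** We now have room for a box of radius about $\sqrt n$, and we use it to replace $s\sim\log n$ by $5$. Let $n_1=\frac54n+h$ and $\kappa_0=\lfloor s^*+\frac{an}4+ah\rfloor$. From the choice of $\gamma,\gamma'$,
$$\eta_{n_1}\le\kappa_0-2\sqrt n+1,\qquad\eta'_{n_1}\ge\kappa_0+2\sqrt n-2,\qquad|\kappa_0-an_1|\le\sqrt n+1 .$$
Let $r=\lfloor\sqrt n\rfloor-1$. Since $\eta,\eta'$ are nondecreasing with steps $\le1$, in rows $n_1+i$ with $|i|\le r$ we have $\eta\le\kappa_0-2\sqrt n+1+r\le\kappa_0-r$ and $\eta'\ge\kappa_0+2\sqrt n-2-r\ge\kappa_0+r$. Since $\eta'-\eta\ge4\sqrt n-3$ at $n_1$ and it changes by at most $1$ per row, these rows are between the tips. So $Q_r(n_1,\kappa_0)$ lies in the lens.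

On this box $|f|\le\varepsilon$, and its cells satisfy $0\le k\le t$ (they lie between good boundary cells). So by (6) and (iii), $|\hat E|\le2n\varepsilon\le n$ on the box of radius $r-1$. Lemma 1 with $m=\lfloor r/20\rfloor$ gives $|\Lambda^5\hat E|\le32\,n\,m^{-5/2}$ on a box of radius at least $r-1-(10m+10)\ge r/4$. Since $m^{5/2}$ is of order $n^{5/4}$, this is $<1$ for large $n$. (The exponent $5$ is the first that works: we need $n\cdot n^{-s/4}\to0$.) So the integer-valued function $\Lambda^5\hat E\in\mathcal K_s$ vanishes on $2s$ consecutive cells of a row, whence $\Lambda^5\hat E=0$ by Lemma 2.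

This is the gain: $\hat E$ is now determined by ten neighboring values, with constants independent of $n$.

## 7. Carrying the small values of $f$ along a random walk

**Step 10: conditioning on a starting cell in the box.** For the walk define:

* $\Omega_1$: it hits $B$ at some time $\ge n_1$;
* $\Omega_2$: for some $t\ge n_1$ a cell $(t+10,S_t+l)$, $0\le l\le10$, is bad;
* $\Omega_3$: $|S_t-at|>\frac14\min(a,b)\,t$ for some $t\ge n_1$.

By (3), by (4) with $c_F\ge\min(a,b)^{10}$, and by the SLLN, their probabilities tend to $0$ as $n\to\infty$. As $\mathbb P(|S_{n_1}-\kappa_0|\le\frac12\sqrt n)$ is bounded below (CLT), there is $\kappa$ with $|\kappa-\kappa_0|\le\frac12\sqrt n$, $0\le\kappa\le n_1$ and $\mathbb P(\Omega_1\cup\Omega_2\cup\Omega_3\mid S_{n_1}=\kappa)\to0$. From now on we condition on $S_{n_1}=\kappa$.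

Put $Y_t=S_{t-10}+5$ for $t\ge n_1+10$. Off $\Omega_2$ all cells $(t,Y_t+j)$, $|j|\le5$, $t\ge n_1+10$, are good, since they are $(t,S_{t-10}+l)$ with $0\le l\le10$. Off $\Omega_3$, $\frac34\min(a,b)t'\le S_{t'}\le t'-\frac34\min(a,b)t'$ for $t'\ge n_1$; so for large $n$ all cells $(t,k)$ within distance $L+20$ of the points $(t',S_{t'})$, $t'\ge n_1$, satisfy $\frac13\min(a,b)t\le k\le t-\frac13\min(a,b)t$. For them
$$\frac{k+1}{t-k},\quad\frac{t-k}{k+1},\quad\frac{t+1}{t-k},\quad\frac{t+1}{k+1},\quad\frac{t+2}k\ \le\ C_1 .$$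

**Definition (zero interval).** Let $(k_0,k_1)$, $-\infty\le k_0<k_1\le\infty$, be the maximal interval of integers $k_0<k<k_1$ in row $n_1$ that contains $[\eta_{n_1},\eta'_{n_1}]$ and on which $u=0$. Let $Z=\{(t,k):t\ge n_1,\ k_0+(t-n_1)<k<k_1\}$, $d_0=\kappa-k_0$ and $d_1=k_1-\kappa$.

If $u=0$ at exactly the columns $4,5,6,7$ of row $n_1$ near the lens, then $k_0=3$, $k_1=8$, and $Z$ has the columns $5,6,7$ in row $n_1+1$, then $6,7$, then $7$, and nothing afterwards. In general, if $(t+1,k)\in Z$, then both parents $(t,k-1),(t,k)\in Z$. So by induction $u=0$ on $Z$, that is, $f\equiv\theta\binom tk$ mod 1 there. Both $d_0$ and $d_1$ are $\ge\frac32\sqrt n-2\ge\sqrt n$ for large $n$.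

**Lemma 3 (tube lemma).** Consider a path off $\Omega_3$. Let $t\ge n_1+10$, $|f(t,Y_t+j)|\le\varepsilon$ for $|j|\le5$, and let the cells $(t+1,Y_{t+1}+j)$, $|j|\le5$, be good and in $Z$. Then $|f(t+1,Y_{t+1}+j)|\le\varepsilon$ for $|j|\le5$.

*Proof.* Without correction the bound would double at each step; goodness is used to correct it. By (6) and (iii), $|\hat E(t,Y_t+j)|\le(t+1)\varepsilon$ for the ten values $-5\le j\le4$. By Lemma 2, at the base cell $(t,Y_t-5)$ with box radius $13$, $|\hat E|\le C(t+1)\varepsilon$ on $Q_8(t,Y_t)$. A new cell both of whose parents are among the old cells has $|f|\le2\varepsilon$. Only one new cell may lack this: $j=-5$ if $Y_{t+1}=Y_t$, or $j=5$ if $Y_{t+1}=Y_t+1$. With $k$ the column of that cell, (6) on row $t+1$, at $k$ or at $k-1$, gives respectively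
$$f(t+1,k)=\tfrac{(k+1)f(t+1,k+1)+\hat E(t+1,k)}{t+1-k},\qquad f(t+1,k)=\tfrac{(t+2-k)f(t+1,k-1)-\hat E(t+1,k-1)}{k}.$$
The neighbor of this cell on the right has $|f|\le2\varepsilon$ and the ratios are at most $C_1$, so $|f(t+1,k)|\le C_5\varepsilon$, with $C_5$ depending only on $a$. Since the new cells are good and in $Z$, $f$ is there within $\varepsilon$ of an integer. We require
$$\max(2,C_5)\,\varepsilon<1-\varepsilon .\tag{8}$$
Then this integer is $0$, and $|f|\le\varepsilon$. (In the second formula the neighbor meant is the one at column $k-1$.) $\square$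

The hypothesis on $f$ holds at $t=n_1+10$: the cells $(n_1+10,\kappa+5+j)$, $|j|\le5$, lie in $Q_r(n_1,\kappa_0)$ for large $n$, hence in the lens.

So as long as the walk's tube stays in $Z$ and off $\Omega_2$, $f$ stays small along it. Two cases remain: $Z$ is everything, or $Z$ has an edge that the walk can cross.

## 8. If $Z$ is everything, then $\theta$ is an integer

Assume $k_0=-\infty$ and $k_1=\infty$. Then $u=0$ on all rows $\ge n_1$. Fix a path off $\Omega_2\cup\Omega_3$; one exists for large $n$. By Lemma 3 and induction, $|f(t,Y_t+j)|\le\varepsilon$ for all $t\ge n_1+10$, $|j|\le5$, so $|\hat E(t,Y_t+j)|\le(t+1)\varepsilon$ for $j=0,1$. Here $n$ is fixed and $t\to\infty$.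

**Step 11: $\hat E\in\mathcal K_2$.** The purpose is to use this linear growth bound. If $\hat E=0$ there is nothing to show. Let $\hat E\ne0$ and let $i\le4$ be maximal with $G=\Lambda^i\hat E\ne0$. Then $G\in\mathcal K_1$. Its rows are combinations of $\omega^{\pm k}$, and the Pascal rule multiplies $\omega^k$ by $1+\omega^{-1}=-\omega$ per row; so $G(t,k)=\mathrm{Re}(A\omega^k(-\omega)^t)$ with $A\in\mathbb C$, $A\ne0$.

For Pascal $g$ put $T_1g(t,k)=-g(t+1,k+2)$ and $T_2g(t,k)=-g(t+1,k-1)$. The Pascal rule gives
$$T_1=-VU^2=-(U^2+U)=1-\Lambda,\qquad T_2=-VU^{-1}=-U^{-1}-U^{-2}=1-U^{-2}\Lambda .$$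
For each large $t$ choose $m_1\in\mathbb Z$ and $q\in\{0,1,2\}$ with $Y_t+t=3m_1+q$, and put $m_2=t-m_1$. Since $0\le Y_t\le t$, $m_1,m_2\ge0$. As $(0,q+j)+m_1(1,2)+m_2(1,-1)=(t,\,q+j+3m_1-t)=(t,Y_t+j)$, we have for $j=0,1$
$$(-1)^t\hat E(t,Y_t+j)=\big((1-\Lambda)^{m_1}(1-U^{-2}\Lambda)^{m_2}\hat E\big)(0,q+j)=\sum_{l_1,l_2}(-1)^{l_1+l_2}\tbinom{m_1}{l_1}\tbinom{m_2}{l_2}\big(U^{-2l_2}\Lambda^{l_1+l_2}\hat E\big)(0,q+j).$$
Terms with $l_1+l_2>i$ vanish, and those with $l_1+l_2<i$ contribute $O(t^{i-1})$, as $m_1,m_2=O(t)$. In the terms with $l_1+l_2=i$ replace $\binom{m_1}{l_1}\binom{m_2}{l_2}$ by $m_1^{l_1}m_2^{l_2}/(l_1!\,l_2!)$, with an error $O(t^{i-1})$. Since $U^{-2}$ multiplies $\omega^k$ by $\omega^{-2}=\omega$, these terms give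
$$\tfrac{(-1)^i}{i!}\big((m_1+m_2U^{-2})^iG\big)(0,q+j)+O(t^{i-1})=\tfrac{(-1)^i}{i!}\mathrm{Re}\big(A\omega^{q+j}(m_1+m_2\omega)^i\big)+O(t^{i-1}).$$
(For $i=0$ there are no error terms.) Now $|m_1+m_2\omega|^2=m_1^2-m_1m_2+m_2^2=t^2-3m_1m_2\ge\frac{t^2}4$. Since $1$ and $\omega$ are linearly independent over $\mathbb R$, $|v|\le C\max(|\mathrm{Re}\,v|,|\mathrm{Re}\,\omega v|)$ for every $v\in\mathbb C$. So $\max_{j=0,1}|\hat E(t,Y_t+j)|\ge c|A|t^i-O(t^{i-1})$ with $c>0$. The left side is $O(t)$, hence $i\le1$.

**Step 12: arithmetic in the column $k=-1$.** The purpose is to determine $\hat E$ by divisibility. For Pascal functions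
$$V^2-V+1=(1+U^{-1})^2-(1+U^{-1})+1=1+U^{-1}+U^{-2}=U^{-2}\Lambda ,$$
so $(V^2-V+1)^2\hat E=0$. The roots of $V^2-V+1$ are the primitive sixth roots of unity. Hence for all $t\in\mathbb Z$
$$\hat E(t,-1)=t\alpha(t)+\beta(t),\qquad\alpha,\beta\in\ker(V^2-V+1),\ \text{both 6-periodic}.$$
Here $6\alpha(t)=\hat E(t+6,-1)-\hat E(t,-1)\in\mathbb Z$, so also $6\beta(t)\in\mathbb Z$. By (6) at $k=-1$, $(t+1)f(t,-1)=\hat E(t,-1)$. Since $\binom t{-1}=0$, $u(t,-1)=-f(t,-1)=0$ mod 1, so $f(t,-1)\in\mathbb Z$ for $t\ge n_1$, and $t+1$ divides $\hat E(t,-1)$. Hence $t+1$ divides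
$$6\hat E(t,-1)-(t+1)\,6\alpha(t)=6(\beta(t)-\alpha(t)),$$
a bounded quantity. So $\beta(t)=\alpha(t)$ for large $t$, hence for all $t$ by periodicity. Thus $\hat E(t,-1)=(t+1)\alpha(t)$ for all $t$; and $\alpha(t)=f(t,-1)\in\mathbb Z$ for $t\ge n_1$, hence $\alpha(t)\in\mathbb Z$ for all $t$.

**Step 13: removing a wave.** We now show that $f$ is an integer wave plus a multiple of $\binom tk$. Let $\varphi\in\mathcal K_1$ have $\varphi(0,-1)=\alpha(0)$ and $\varphi(0,-2)=\alpha(1)-\alpha(0)$; by Lemma 2 it exists and is integer-valued. Then $\varphi(1,-1)=\alpha(1)$ and $(V^2-V+1)\varphi=U^{-2}\Lambda\varphi=0$, so $\varphi(t,-1)=\alpha(t)$ for all $t$. The function $g=D\varphi+\hat E$ is in $\mathcal K_2$, because $D\varphi$ is Pascal and its rows are combinations of $\omega^{\pm k},k\omega^{\pm k}$, which $\Lambda^2$ kills. Also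
$$g(t,-1)=-(t+1)\alpha(t)+(t+1)\alpha(t)=0\quad\text{for all }t.$$
From $g(t,k-1)=g(t+1,k)-g(t,k)$ we get $g=0$ for all $k\le-1$, hence $g=0$ by Lemma 2. So $D\varphi=-\hat E$.

Put $\psi=f-\varphi$. On rows $\ge n_1$ it is Pascal with $D\psi=0$ and $\psi(t,-1)=0$. The relation $(k+1)\psi(t,k+1)=(t-k)\psi(t,k)$ gives $\psi(t,k)=\psi(t,0)\binom tk$ for $k\ge0$, and $\psi(t+1,0)=\psi(t,0)+\psi(t,-1)=\psi(t,0)$, a constant $c$.

From $u(t,0)=0$ we get $\theta-c-\varphi(t,0)\in\mathbb Z$, so $\theta-c\in\mathbb Z$. Along the path, since $\Lambda\varphi=0$,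
$$|c|\sum_{i=0}^2\tbinom t{Y_t+i}=|\Lambda f(t,Y_t)|\le3\varepsilon,$$
while $\binom t{Y_t}\to\infty$ off $\Omega_3$. Hence $c=0$ and $\theta\in\mathbb Z$, a contradiction.

## 9. If $Z$ has an edge, the walk hits bad cells beyond it

Now assume $k_0>-\infty$ or $k_1<\infty$. Then at least one of the following holds:

* **(L)** $d_0<\infty$ and $d_1\ge\frac ab d_0$;
* **(R)** $d_1<\infty$ and $d_0\ge\frac bad_1$.

Indeed, if $d_0=\infty$ then $d_1<\infty$ and (R) holds; if $d_0<\infty$ and (L) fails, then $d_1<\frac abd_0<\infty$ and (R) holds.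

**Step 14: reduction of (R) to (L).** Apply the reflection $g^\rho(t,k)=g(t,t-k)$, $S_t\mapsto t-S_t$, which exchanges $a$ and $b$. It preserves the Pascal rule, $\binom tk$, $B$ and the events $\Omega_1,\Omega_2,\Omega_3$. Next,
$$D(f^\rho)(t,k)=(k+1)f(t,t-k-1)-(t-k)f(t,t-k)=-(Df)(t,t-1-k)=-\hat E^\sharp(t,k),$$
with $\hat E^\sharp(t,k)=-\hat E(t,t-1-k)$. This function is integer-valued; it is Pascal since $\hat E(t+1,t-k)=\hat E(t,t-k)+\hat E(t,t-1-k)$; and $\Lambda^5\hat E^\sharp=0$ since $\Lambda$ is palindromic. Thus (6) and (7) hold for $f^\rho$, $u^\rho$, $\hat E^\sharp\in\mathcal K_5$. Also $Y_t$ goes to $t-Y_t=(t-10-S_{t-10})+5$, so the tubes of Section 7 correspond. The interval $(k_0,k_1)$ goes to $(n_1-k_1,n_1-k_0)$, $\kappa$ to $n_1-\kappa\in[0,n_1]$, and $Z$ to $\{(n_1-k_1)+(t-n_1)<k<n_1-k_0\}$. So $d_0,d_1$ are exchanged, and (R) becomes (L). All constants were chosen to be valid also for the exchanged parameters. So we assume (L).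

Use as coordinates the number $z'$ of zeros and the number $o'$ of ones after time $n_1$, starting from $(n_1,\kappa)$. The cell is $(t,k)=(n_1+z'+o',\kappa+o')$, and it lies in $Z$ iff $z'<d_0$ and $o'<d_1$. Condition (L) says that the walk, which makes about $\frac ab$ ones per zero, can cross the edge $z'=d_0$ before it reaches $o'=d_1$, with positive probability.

**Step 15: $u$ along the edge is a polynomial.** Let $e=u(n_1,k_0)$; by maximality of the interval $e\ne0$ in $\mathbb R/\mathbb Z$. Let $g_l(i)=u(n_1+i,k_0+i-l)$ for $i,l\ge0$: this is $u$ along the diagonal $l$ places beyond the edge. By the Pascal rule $g_l(i+1)-g_l(i)=g_{l-1}(i)$ for $l\ge1$. Also $g_0(i+1)=g_0(i)+u(n_1+i,k_0+i+1)$, and the last cell lies in $Z$, where $u=0$, as long as $k_0+i+1<k_1$. So $g_0(i)=e$ for $0\le i<d_0+d_1$. On this range, summing five times,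
$$g_5(i)=\sum_{l=0}^5\tbinom il\,g_{5-l}(0),$$
a polynomial of degree at most $5$ whose top coefficient $g_0(0)$ is $e$. Take fifth differences with step $w$. That of $\binom il$ is $0$ for $l<5$ and $w^5$ for $l=5$. So, as long as all arguments lie in $[0,d_0+d_1)$,
$$\sum_{r=0}^5(-1)^{5-r}\tbinom5r\,g_5(i+rw)=w^5e\quad\text{in }\mathbb R/\mathbb Z .\tag{9}$$

**Step 16: $e$ is not too small.** By (7) at $(n_1,k_0)$ and $u(n_1,k_0+1)=0$ we have $\nu e=0$ in $\mathbb R/\mathbb Z$ with $\nu=n_1-k_0$. Here $\nu\ge1$ since $k_0<\eta_{n_1}\le n_1$ (in the reflected situation, use that the interval contains the image of $[\eta_{n_1},\eta'_{n_1}]$, which lies in $[0,n_1]$), and $\nu=n_1-\kappa+d_0\le n_1+d_0$. So $e$ has a real representative, also denoted $e$, with $1/\nu\le|e|\le\frac12$.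

Let $w$ be the least positive integer with $w^5|e|\ge2^{-7}$. If $w=1$, then $\|w^5e\|=|e|\ge2^{-7}$. If $w\ge2$, then $w\le2(w-1)$ gives $w^5|e|<2^5\cdot2^{-7}=\frac14$, so again $\|w^5e\|\ge2^{-7}$. Moreover $(w-1)^5<2^{-7}/|e|\le\nu$, so $w\le(n_1+d_0)^{1/5}+1$. The coefficients in (9) have absolute sum $32$, and $32\varepsilon_2=2^{-8}<2^{-7}$. Therefore, among $i,i+w,\dots,i+5w$ (all in $[0,d_0+d_1)$), at least one index $i'$ has $\|g_5(i')\|>\varepsilon_2$.

**Step 17: such cells are entered with probability at least $c_3$.** Start the walk at $(n_1,\kappa)$, let $z=d_0+5$ and let $o$ be the number of ones before the $z$-th zero. At the $z$-th zero the walk is at the *entry cell*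
$$(n_1+z+o,\kappa+o)=(n_1+i,k_0+i-5),\qquad i=z+o,$$
where $u=g_5(z+o)$. Let $\mu=az/b$ and $I=[\mu-2\sqrt z,\mu-\sqrt z]\cap\mathbb Z$. Since $z\ge\sqrt n$ is large, for $o\in I$ we have $o\ge0$ and, by (L), $o\le\frac ab(d_0+5)-\sqrt z\le d_1+\frac{5a}b-\sqrt z$. So $0\le z+o<d_0+d_1$ for large $n$.

Moreover $6w\le\sqrt z/16$ for large $n$. If $d_0\ge n_1$, then $w\le(2d_0)^{1/5}+1$ while $\sqrt z\ge\sqrt{d_0}$. Otherwise $w\le(2n_1)^{1/5}+1\le(4n)^{1/5}+1$ while $\sqrt z\ge n^{1/4}$. (This is why we went five places beyond the edge: $\frac15<\frac14$.)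

Take $\lfloor|I|/(6w)\rfloor$ disjoint blocks of $6w$ consecutive integers in $I$, each consisting of $w$ progressions of length $6$ and step $w$. By Step 16 each progression contains an element $o$ with $\|g_5(z+o)\|>\varepsilon_2$, so there are at least
$$\tfrac{|I|}6-w\ \ge\ \tfrac{\sqrt z-1}6-\tfrac{\sqrt z}{96}\ \ge\ \tfrac{\sqrt z}{12}$$
such $o\in I$. Each value of $o$ in $I$ has probability at least $c_2/\sqrt z$. Hence
$$\mathbb P\big(o\in I,\ \|u(\text{entry cell})\|>\varepsilon_2\big)\ge\frac{c_2}{\sqrt z}\cdot\frac{\sqrt z}{12}=c_3 .$$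

**Step 18: $f$ is small at the entry cell.** The purpose is to be able to pass from $u$ to $\theta\binom tk=u+f$. We follow $f$ by the tube lemma until just before the edge, and then make a bounded number of crude steps. Let $\tau'$ be the time of the $(d_0-11)$-th zero after $n_1$, and let $q$ be the number of ones between $\tau'$ and the $z$-th zero, which comes $16$ zeros later. Let $\Omega_4=\{q>L_0\}$, so $\mathbb P(\Omega_4)\le c_3/8$. Suppose $o\in I$ and we are off $\Omega_2\cup\Omega_3\cup\Omega_4$.

At a time $t-10\in[n_1,\tau']$ let there have been $z'$ zeros and $o'$ ones since $n_1$. The tube cells $(t,Y_t+j)$, $|j|\le5$, have columns between $\kappa+o'$ and $\kappa+o'+10$, and $t-n_1=z'+o'+10$. So they all lie in $Z$ iff $z'<d_0-10$ and $o'<d_1-10$. Both hold: $z'\le d_0-11$, and $o'\le o\le d_1+\frac{5a}b-\sqrt z<d_1-10$ for large $n$. Off $\Omega_2$ these cells are good. By Lemma 3 and induction from $t=n_1+10$, at $t^*=\tau'+10$ we have $|f(t^*,Y_{t^*}+j)|\le\varepsilon$ for $|j|\le5$.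

By (6) and (iii), $|\hat E|\le(t^*+1)\varepsilon$ at the ten cells $(t^*,Y_{t^*}+j)$, $-5\le j\le4$; so by Lemma 2 (base cell $(t^*,Y_{t^*}-5)$, box radius $L+5$), $|\hat E|\le C_{L+5}(t^*+1)\varepsilon$ on row $t^*$ within distance $L$ of $Y_{t^*}$. Use (6) step by step along the row, in the forms
$$f(t,k+1)=\frac{(t-k)f(t,k)-\hat E(t,k)}{k+1},\qquad f(t,k)=\frac{(k+1)f(t,k+1)+\hat E(t,k)}{t-k},$$
with ratios $\le C_1$: after at most $L$ steps in each direction, $|f(t^*,Y_{t^*}+j)|\le C\varepsilon$ for $|j|\le L$. By the Pascal rule $|f(t^*+i,Y_{t^*}+j)|\le2^iC\varepsilon$ for $i\ge0$, $|j|\le L-i$. The entry cell is $(\tau'+16+q,S_{\tau'}+q)$, with displacement $(6+q,q-5)$ from $(t^*,Y_{t^*})=(\tau'+10,S_{\tau'}+5)$, and $0\le q\le L_0$. Since $|q-5|\le L_0+5\le L-(6+q)$, it is covered. Thus $|f(\text{entry cell})|\le C_4\varepsilon$ with $C_4$ depending only on $a$. We require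
$$C_4\varepsilon\le\varepsilon_2/4\qquad(\text{for both }a\text{ and the exchanged parameters}).\tag{10}$$

**Step 19: contradiction.** If in addition $\|u\|>\varepsilon_2$ at the entry cell, then there
$$\big\|\theta\tbinom tk\big\|=\|u+f\|>\varepsilon_2-\tfrac{\varepsilon_2}4>\varepsilon,$$
so the walk hits $B$ at a time $\ge n_1$. Therefore
$$\mathbb P(\Omega_1\mid S_{n_1}=\kappa)\ \ge\ c_3-\tfrac{c_3}8-\mathbb P(\Omega_2\cup\Omega_3\mid S_{n_1}=\kappa)\ \ge\ \tfrac{c_3}2$$
for large $n\in\{2^m:m\in\mathcal M\}$. The thresholds for $n$ do not depend on $d_0,d_1$. But $\mathbb P(\Omega_1\mid S_{n_1}=\kappa)\to0$ by Step 10, a contradiction.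

Sections 8 and 9 cover all possibilities for $(k_0,k_1)$, so no $\theta\notin\mathbb Z$ can satisfy the assumption made in Section 5. This proves Theorem B, and by Section 2 also Theorem A. $\blacksquare$
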